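\title{Fiber probabilities of word maps on finite groups: a trichotomy}

\begin{abstract}
For a finite group $G$ let $S(G)\subseteq[0,1]$ be the set of all probabilities that a word, evaluated at independent uniformly random elements of $G$, takes a given value. We prove that $S(G)$ is finite if $G$ is abelian, infinite with countable closure if $G$ is nilpotent and not abelian, and dense in $[0,1]$ if $G$ is not nilpotent. In particular $S(G)$ is nowhere dense if and only if $G$ is nilpotent. For groups that are not nilpotent we build words from long commutators that change a word map on an exponentially small set. For nilpotent groups we express the probabilities through biases of polynomials of bounded degree over $\mathbb{F}_p$, and we show that these biases have countable closure.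
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F_\infty$ be the free group on $x_1,x_2,\dots$, and let $F_k=\langle x_1,\dots,x_k\rangle$. A \emph{word} is an element of $F_\infty$; it involves finitely many variables, so it lies in some $F_k$. Let $G$ be a finite group. For $y=(y_1,\dots,y_k)\in G^k$ let $\varphi_y\colon F_k\to G$ be the homomorphism with $x_i\mapsto y_i$, and write $w(y)=\varphi_y(w)$. For $w\in F_k$ and $g\in G$ put
\[
P(G,w=g)=\frac{|\{y\in G^k: w(y)=g\}|}{|G|^k}.
\]
This is the probability that the word map $w\colon G^k\to G$ takes the value $g$ at a uniformly random point. Replacing $k$ by $k+1$ multiplies numerator and denominator by $|G|$, so the value does not depend on $k$. We study the set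
\[
S(G)=\{P(G,w=g): w\in F_\infty,\ g\in G\}\subseteq[0,1].
\]

The empty word contributes $1$, and also $0$ if $G\neq1$. The word $x_1$ contributes $1/|G|$. The commutator of $x_1$ and $x_2$, with $g=1$, contributes the probability that two random elements commute. Every element of $S(G)$ is a rational number whose denominator divides a power of $|G|$, so $S(G)$ is always countable, and what distinguishes one group from another is the closure $\overline{S(G)}$. Nikolov and Segal proved that for a finite nilpotent group $0$ is not an accumulation point of $S(G)$: the non-zero elements of $S(G)$ have a positive lower bound. The following conjecture, posed in \cite{fibres}, concerns the whole interval. Recall that a subset of $\mathbb{R}$ is \emph{nowhere dense} if its closure has empty interior.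

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a finite group. Then $S(G)$ is nowhere dense if and only if $G$ is nilpotent.}
\medskip

We prove the conjecture in the following stronger form.

\begin{theorem}\label{thm:main}
Let $G$ be a finite group.
\begin{itemize}
\item[(a)] If $G$ is not nilpotent, then $S(G)$ is dense in $[0,1]$. More precisely, let $K\neq1$ be the last term of the lower central series of $G$. Then the closure of $\{P(G,w=1):w\in F_\infty\}$ contains $[1/|K|,1]$, and for every $g\in K\setminus\{1\}$ the closure of $\{P(G,w=g):w\in F_\infty\}$ contains $[0,1/|K|]$.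
\item[(b)] If $G$ is nilpotent, then $\overline{S(G)}$ is countable. In particular $S(G)$ is nowhere dense.
\item[(c)] $S(G)$ is finite if and only if $G$ is abelian.
\end{itemize}
\end{theorem}

Thus exactly one of three cases occurs: $S(G)$ is finite ($G$ abelian); $S(G)$ is infinite with countable closure ($G$ nilpotent, not abelian); $S(G)$ is dense in $[0,1]$ ($G$ not nilpotent). Parts (a) and (b) give the conjecture.

Nilpotency is the dividing line because of one question: can a word map be non-trivial, but only on a tiny proportion of $G^k$? If there are enough such words, we can multiply them together one at a time. Each factor changes the probabilities very little, so they sweep out an interval almost continuously. The natural candidates are long iterated commutators, which vanish as soon as one entry vanishes. In a group that is not nilpotent, commutators of arbitrary length survive, and Section~\ref{sec:dense} shows that the plan succeeds. In a nilpotent group long commutators are trivial. Section~\ref{sec:reduction} makes the resulting rigidity precise: on a $p$-group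 all word maps are polynomial maps over $\mathbb{F}_p$ of degree bounded in terms of $G$ alone. A non-zero polynomial of bounded degree is non-zero on a proportion of the space that is bounded below, so the plan fails. This alone does not control the closure of $S(G)$ away from $0$. For that we show in Section~\ref{sec:bias} that a polynomial whose values are far from equidistributed is a function of few polynomials of lower degree, and we induct on the degree. Part (c) is proved first, in Section~\ref{sec:finite}.

\medskip
\noindent\textbf{Conventions.} We write $[a,b]=a^{-1}b^{-1}ab$, and $[A,B]$ for the subgroup generated by all $[a,b]$ with $a\in A$, $b\in B$. Longer commutators are left-normed: $[a,b,c]=[[a,b],c]$, and likewise for subgroups. The lower central series of a group $H$ is $\gamma_1(H)=H$, $\gamma_{i+1}(H)=[\gamma_i(H),H]$, and $H$ is nilpotent if some $\gamma_i(H)$ is trivial. If $H$ is finite, the series is eventually constant, and its eventual value is its \emph{last term}. We use two standard facts. If $A,B$ are normal in $H$, then $[A,B]$ is normal in $H$ and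 contained in $A\cap B$. If $\varphi$ is a homomorphism, then $\varphi([A,B])=[\varphi(A),\varphi(B)]$; hence $\varphi(\gamma_i(H))=\gamma_i(\varphi(H))$. The symbols $\Pr_x$ and $\mathbb{E}_x$ refer to a uniformly random element $x$ of the finite set indicated by the context; several variables are independent.

\section{Products of commutators}\label{sec:finite}

For $j\ge1$ let $\omega_j=[x_1,x_2][x_3,x_4]\cdots[x_{2j-1},x_{2j}]$. The distribution of these words at the identity is given by Frobenius' formula, whose short proof we recall. Let $\operatorname{Irr}(G)$ be the set of irreducible complex characters of $G$.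

\begin{lemma}\label{lem:frobenius}
For every finite group $G$ and every $j\ge1$,
\[
P(G,\omega_j=1)=\frac1{|G|}\sum_{\chi\in\operatorname{Irr}(G)}\chi(1)^{2-2j}.
\]
\end{lemma}

\begin{proof}
Let $\rho$ be an irreducible representation with character $\chi$ and degree $d$. For fixed $a\in G$ the matrix $\mathbb{E}_b\,\rho(b^{-1}ab)$ commutes with $\rho(G)$ and has trace $\chi(a)$, so by Schur's lemma it equals $(\chi(a)/d)I$. Hence $\mathbb{E}_{a,b}\,\rho([a,b])=d^{-1}\mathbb{E}_a\,\chi(a)\rho(a^{-1})$. This matrix commutes with $\rho(G)$ because $\chi$ is a class function, and its trace is $d^{-1}\mathbb{E}_a\,\chi(a)\chi(a^{-1})=d^{-1}$. So it equals $d^{-2}I$. The $j$ commutators in $\omega_j$ involve disjoint variables, so $\mathbb{E}_y\,\rho(\omega_j(y))=d^{-2j}I$ and $\mathbb{E}_y\,\chi(\omega_j(y))=d^{1-2j}$. The regular character $\sum_\chi\chi(1)\chi$ equals $|G|$ at $1$ and $0$ elsewhere. Averaging it over $\omega_j(y)$ gives the formula.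
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Let $G$ be abelian. Then a word map $w\colon G^k\to G$ is a homomorphism. Its image $H$ is a subgroup and its non-empty fibers are the cosets of its kernel, so $P(G,w=g)$ is $1/|H|$ for $g\in H$ and $0$ otherwise. Hence $S(G)\subseteq\{0\}\cup\{1/m: m\text{ divides }|G|\}$ is finite.

Let $G$ be non-abelian. Some $\chi\in\operatorname{Irr}(G)$ has $\chi(1)>1$, since otherwise the faithful regular representation would be a sum of one-dimensional representations. In Lemma~\ref{lem:frobenius} the terms with $\chi(1)=1$ do not depend on $j$, and the others are strictly decreasing in $j$. So the numbers $P(G,\omega_j=1)$ are pairwise distinct, and $S(G)$ is infinite.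
\end{proof}

\section{Groups that are not nilpotent}\label{sec:dense}

We use the following discrete intermediate value principle.
\begin{itemize}
\item[$(\ast)$] If $t_0,\dots,t_n$ are real numbers with $|t_i-t_{i-1}|\le\delta$ for all $i$, then every $t$ between $t_0$ and $t_n$ is within $\delta$ of some $t_i$.
\end{itemize}
Indeed, if $t_0\le t\le t_n$ and $i$ is the first index with $t_i\ge t$, then $t=t_0$ or $t_{i-1}<t\le t_i$; the case $t_0\ge t\ge t_n$ follows by reversing the sequence.

\subsection{The symmetric group of degree three}\label{sub:s3}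

Let $G=S_3$ and $A=A_3$. For $a\in A$ and $g\in G$ we have $g^{-1}ag=a$ if $g$ is even and $g^{-1}ag=a^{-1}$ if $g$ is odd. Since $a^{-2}=a$,
\begin{equation}\label{eq:s3}
[a,g]=1\ \text{ if $g$ is even},\qquad [a,g]=a\ \text{ if $g$ is odd}.
\end{equation}
In particular $\gamma_2(G)=\gamma_3(G)=\dots=A$, so $K=A$ and $|K|=3$.

Fix $u\in\gamma_2(F_\infty)$ and $k$ with $u\in F_k$; the values of $u$ lie in $A$. The \emph{pattern} of $y\in G^k$ is $(\operatorname{sgn}y_1,\dots,\operatorname{sgn}y_k)$, and each pattern has probability $2^{-k}$. Let $s\in\{\pm1\}^k$ be a pattern with $s_{i_0}=-1$ for some $i_0$. Put $v_i=x_i$ if $s_i=-1$ and $v_i=x_ix_{i_0}$ if $s_i=+1$. Then $v_1(y),\dots,v_k(y)$ are all odd exactly when $y$ has pattern $s$. By \eqref{eq:s3} the word $w_s=[u,v_1,\dots,v_k]$ satisfies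
\[
w_s(y)=u(y)\ \text{ if $y$ has pattern $s$},\qquad w_s(y)=1\ \text{ otherwise}.
\]
List the $n=2^k-1$ patterns other than $(+1,\dots,+1)$ as $s^1,\dots,s^n$, and put $u_i=w_{s^1}\cdots w_{s^i}$. Then $u_0=1$. The functions $u_n$ and $u$ coincide, because $u$ vanishes on $A^k$, where the remaining pattern occurs. The functions $u_{i-1}$ and $u_i$ differ only on the pattern $s^i$. So $P(G,u_i=g)$ moves from $P(G,1=g)$ to $P(G,u=g)$ in steps of at most $2^{-k}$. Keep $u$ fixed and let $k\to\infty$. By $(\ast)$, the closure of $\{P(G,w=g):w\in F_\infty\}$ contains the interval between $P(G,1=g)$ and $P(G,u=g)$.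

Take $u=\omega_j$. The character degrees of $S_3$ are $1,1,2$, so $P(G,\omega_j=1)=\frac13+\frac16 4^{1-j}$ by Lemma~\ref{lem:frobenius}. The two $3$-cycles are conjugate, and conjugating $y$ conjugates $\omega_j(y)$, so each $3$-cycle has probability $\frac13-\frac1{12}4^{1-j}$. Letting $j\to\infty$ we obtain $[\frac13,1]$ for $g=1$ and $[0,\frac13]$ for a $3$-cycle $g$. This is part (a) for $S_3$.

In general three ingredients must be replaced: the patterns, by small sets $B_y\subseteq G^k$; the words $w_s$, by words supported on $B_y$; and $\omega_j$, by a word whose distribution is close to the uniform distribution on $K$.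

\subsection{Words with small support}

Let $G\neq1$ be a finite group. Choose $c$ with $K=\gamma_c(G)=\gamma_{c+1}(G)$, so that
\begin{equation}\label{eq:stable}
[K,G]=K.
\end{equation}
Fix $k$, write $F=F_k$, and put $N_y=\ker\varphi_y$ for $y\in G^k$. Let $\operatorname{Gen}_k$ be the set of $y\in G^k$ whose entries generate $G$, that is, for which $\varphi_y$ is onto, and let $p_k=|\operatorname{Gen}_k|/|G|^k$. A tuple outside $\operatorname{Gen}_k$ has all its entries in some maximal subgroup $M$, so
\begin{equation}\label{eq:gen}
1-p_k\le\sum_{M\text{ maximal}}|G:M|^{-k}\longrightarrow0\qquad(k\to\infty).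
\end{equation}

Fix $y\in\operatorname{Gen}_k$. We want words that take any prescribed value in $K$ at $y$ and vanish at most other points. To make a word $u$ vanish at $y'$, replace it by commutators $[u,v]$ with $v\in N_{y'}$. At the point $y$ this replaces the available values $K$ by $[K,\varphi_y(N_{y'})]$. By \eqref{eq:stable} nothing is lost when $\varphi_y(N_{y'})=G$. The points that this device may fail to handle form the set
\[
B_y=\{y'\in G^k:\varphi_y(N_{y'})\neq G\},
\]
which contains $y$ itself. A point $y'$ of $B_y$ is tied to $y$ through a common non-trivial quotient, and this forces each coordinate of $y'$ into a set of at most half the size of $G$.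

\begin{lemma}\label{lem:small}
There is a constant $a_G$, depending only on $G$, such that $|B_y|\le a_G2^{-k}|G|^k$ for all $k$ and all $y\in\operatorname{Gen}_k$.
\end{lemma}

\begin{proof}
Let $a_G$ be the number of triples $(I,L,\theta)$ where $I$ is a proper normal subgroup of $G$, $L$ is a subgroup of $G$, and $\theta\colon L\to G/I$ is a surjective homomorphism. Let $y'\in B_y$. Put $I=\varphi_y(N_{y'})$, which is proper by definition of $B_y$ and normal because $\varphi_y$ is onto. Let $\pi\colon G\to G/I$ be the projection and $L=\varphi_{y'}(F)\cong F/N_{y'}$. The homomorphism $\pi\varphi_y$ is trivial on $N_{y'}$, so $\pi\varphi_y=\theta\varphi_{y'}$ for a homomorphism $\theta\colon L\to G/I$, and $\theta$ is onto because $\pi\varphi_y$ is. Evaluating at $x_i$ gives $\theta(y'_i)=\pi(y_i)$. Thus $y_i'$ lies in a coset of $\ker\theta$ determined by $y_i$ and the triple, and $|\ker\theta|=|L|/|G:I|\le|G|/2$. Each triple therefore arises from at most $(|G|/2)^k$ points $y'$.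
\end{proof}

For $G=S_3$ the set $B_y$ consists of the tuples with the same pattern as $y$. If the patterns agree, then $\operatorname{sgn}\varphi_y=\operatorname{sgn}\varphi_{y'}$, so $\varphi_y(N_{y'})\le A_3$. Conversely, if $y'\in B_y$, then $I\le A_3$, so $\operatorname{sgn}\varphi_y$ factors through a surjection $L\to\{\pm1\}$; the only such surjections from subgroups of $S_3$ are restrictions of the sign.

For $y\in\operatorname{Gen}_k$ let
\[
T_y=\{w\in\gamma_c(F): w(y')=1\text{ for all }y'\in G^k\setminus B_y\},
\]
a subgroup of $F$.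

\begin{lemma}\label{lem:support}
For every $y\in\operatorname{Gen}_k$ we have $\varphi_y(T_y)=K$.
\end{lemma}

\begin{proof}
Since $\varphi_y$ is onto, $\varphi_y(\gamma_c(F))=\gamma_c(G)=K$, so $\varphi_y(T_y)\le K$. Let $y^1,\dots,y^m$ be the elements of $G^k\setminus B_y$ and put $X=[\gamma_c(F),N_{y^1},\dots,N_{y^m}]$. All the subgroups in this commutator are normal in $F$, so $X\le\gamma_c(F)\cap N_{y^1}\cap\dots\cap N_{y^m}=T_y$. By definition of $B_y$ we have $\varphi_y(N_{y^i})=G$ for each $i$, so $\varphi_y(X)=[K,G,\dots,G]=K$ by \eqref{eq:stable}.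
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(a)}

Let $G$ be non-nilpotent, so $K\neq1$. By \eqref{eq:gen} we may assume that $k$ is large enough for $\operatorname{Gen}_k$ to be non-empty. Let $W\le\gamma_c(F)$ be the subgroup generated by all $T_y$ with $y\in\operatorname{Gen}_k$. Any element of $W$ can be reached from the empty word in small steps, and it remains to find elements of $W$ that are suitable endpoints. We find them by averaging.

\emph{Endpoints.} The functions $G^k\to G$ form a finite group under pointwise multiplication, and sending a word to its word map is a homomorphism from $F$ to this group. Let $\overline W$ be the image of $W$. For $y\in\operatorname{Gen}_k$, evaluation at $y$ is a homomorphism $\overline W\to G$. Its image contains $\varphi_y(T_y)=K$ by Lemma~\ref{lem:support} and is contained in $\varphi_y(\gamma_c(F))=K$. The fibers of a homomorphism onto $K$ have equal size, so if $\bar w$ is uniform in $\overline W$, then $\bar w(y)$ is uniform in $K$. Let $g\in K$ and write $P(G,\bar w=g)=\Pr_y(\bar w(y)=g)$. In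
\[
\mathbb{E}_{\bar w}\,P(G,\bar w=g)=\mathbb{E}_{y\in G^k}\Pr_{\bar w}\bigl(\bar w(y)=g\bigr)
\]
the inner probability is $1/|K|$ for $y\in\operatorname{Gen}_k$ and lies in $[0,1]$ otherwise. Therefore
\begin{equation}\label{eq:average}
\frac{p_k}{|K|}\le\mathbb{E}_{\bar w}\,P(G,\bar w=g)\le\frac{p_k}{|K|}+(1-p_k).
\end{equation}

\emph{Steps.} Let $w\in W$. Since the $T_y$ are subgroups, $w=w_1\cdots w_n$ with $w_i\in T_{y(i)}$ for some $y(i)\in\operatorname{Gen}_k$. Put $u_i=w_1\cdots w_i$ and $u_0=1$. Outside $B_{y(i)}$ we have $w_i=1$, so the functions $u_{i-1}$ and $u_i$ agree there. By Lemma~\ref{lem:small},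
\begin{equation}\label{eq:step}
|P(G,u_i=g)-P(G,u_{i-1}=g)|\le a_G2^{-k}\qquad(g\in G).
\end{equation}
Put $\delta_k=a_G2^{-k}+(1-p_k)$, which tends to $0$ by \eqref{eq:gen}.

\emph{The case $g\in K\setminus\{1\}$.} By \eqref{eq:average} there is $w\in W$ with $P(G,w=g)\ge p_k/|K|$. The sequence $P(G,u_i=g)$ starts at $0$, so by \eqref{eq:step} and $(\ast)$ every point of $[0,p_k/|K|]$ is within $a_G2^{-k}$ of one of its terms. Every $t\in[0,1/|K|]$ is within $1-p_k$ of that interval, hence within $\delta_k$ of some $P(G,u_i=g)$.

\emph{The case $g=1$.} By \eqref{eq:average} there is $w\in W$ with $P(G,w=1)\le p_k/|K|+(1-p_k)=:b_k$, and $b_k\le 1/|K|+(1-p_k)$. The sequence $P(G,u_i=1)$ starts at $1$, so every point of $[b_k,1]$ is within $a_G2^{-k}$ of one of its terms. Every $t\in[1/|K|,1]$ is within $1-p_k$ of $[b_k,1]$, hence within $\delta_k$ of some $P(G,u_i=1)$.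

Letting $k\to\infty$ gives the two statements about closures. Since $K\ne1$, an element $g\in K\setminus\{1\}$ exists, and $\overline{S(G)}\supseteq[0,1/|K|]\cup[1/|K|,1]=[0,1]$. \qed

\begin{remark}
Lemma~\ref{lem:small} uses nothing about the lower central series. In Lemma~\ref{lem:support} the length $m$ of the commutator grows without bound as $k\to\infty$, so the lemma needs a subgroup that is stable in the sense of \eqref{eq:stable}. In a nilpotent group the only such subgroup is $K=1$, since $K=[K,G,\dots,G]$ lies in every $\gamma_i(G)$.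
\end{remark}

\section{Nilpotent groups and polynomials}\label{sec:reduction}

\subsection{Polynomial functions over a prime field}

Fix a prime $p$, and put $\mathbb{F}=\mathbb{F}_p$ and $e(t)=\exp(2\pi it/p)$ for $t\in\mathbb{F}$. For $d,m\ge0$ let $\operatorname{Pol}_d(\mathbb{F}^m)$ be the vector space of functions $\mathbb{F}^m\to\mathbb{F}$ that are given by some polynomial of total degree at most $d$. We say that such a function \emph{has degree at most $d$}. The \emph{bias} of $f\colon\mathbb{F}^m\to\mathbb{F}$ is
\[
\operatorname{bias}(f)=\mathbb{E}_x\,e(f(x))\in\mathbb{C}.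
\]
It vanishes when $f$ takes all values equally often, and it has modulus $1$ when $f$ is constant. We need four elementary facts.
\begin{itemize}
\item[(P1)] Every function $\Gamma\colon\mathbb{F}^r\to\mathbb{F}$ has degree at most $r(p-1)$, because the indicator function of a point $a$ is $\prod_i\bigl(1-(u_i-a_i)^{p-1}\bigr)$. Hence $\Gamma(q_1,\dots,q_r)$ has degree at most $r(p-1)d$ if each $q_i$ has degree at most $d$.
\item[(P2)] If $f$ has degree at most $d$ and $\Lambda$ is an affine map, then $f\circ\Lambda$ has degree at most $d$.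
\item[(P3)] If $f\in\operatorname{Pol}_d(\mathbb{F}^m)$ and $a\in\mathbb{F}^m$ is fixed, then $x\mapsto f(x+a)-f(x)$ has degree at most $d-1$ if $d\ge1$ and is zero if $d=0$: when a monomial is expanded at $x+a$, the only term of full degree in $x$ is the monomial itself. Taking $d+1$ differences in directions $h_1,\dots,h_{d+1}$ gives $\sum_S(-1)^{|S|}f(x+h_S)=0$, where $S$ runs over the subsets of $\{1,\dots,d+1\}$ and $h_S=\sum_{i\in S}h_i$. That is,
\begin{equation}\label{eq:cube}
f(x)=\sum_{S\neq\emptyset}(-1)^{|S|+1}f(x+h_S)\qquad\text{for all }x,h_1,\dots,h_{d+1}\in\mathbb{F}^m.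
\end{equation}
\item[(P4)] For $u\in\mathbb{F}^r$, the average $\mathbb{E}_{\beta\in\mathbb{F}^r}\,e(\beta\cdot u)$ is $1$ if $u=0$ and $0$ otherwise. Hence every $\Phi\colon\mathbb{F}^r\to\mathbb{C}$ has a Fourier expansion $\Phi(u)=\sum_{\beta\in\mathbb{F}^r}\hat\Phi(\beta)e(\beta\cdot u)$ with $\hat\Phi(\beta)=\mathbb{E}_v\,\Phi(v)e(-\beta\cdot v)$.
\end{itemize}

\begin{lemma}\label{lem:nonzero}
If $f\in\operatorname{Pol}_D(\mathbb{F}^m)$ is not the zero function, then $\Pr_x(f(x)\neq0)\ge p^{-D}$.
\end{lemma}

\begin{proof}
We induct on $m$. For $m=0$ the probability is $1$. Let $m\ge1$. Replacing $x_m^p$ by $x_m$ repeatedly changes neither the function nor the bound on the degree, so $f=\sum_{i\le p-1}x_m^if_i(x_1,\dots,x_{m-1})$ with each non-zero $f_i$ of degree at most $D-i$. Let $s$ be the largest index such that $f_s$ is not the zero function. By induction $f_s\neq0$ with probability at least $p^{-(D-s)}$. At such a point $(x_1,\dots,x_{m-1})$, $f$ is a polynomial of degree exactly $s$ in $x_m$, so it is non-zero for at least $p-s$ values of $x_m$. Finally $(p-s)/p\ge p^{-s}$: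 both sides are $1$ for $s=0$, and $(p-s)/p\ge 1/p\ge p^{-s}$ for $1\le s\le p-1$.
\end{proof}

\subsection{Word maps on $p$-groups}

\begin{example}\label{ex:heis}
Let $G$ be the group of upper unitriangular $3\times3$ matrices over $\mathbb{F}$. Write $(a,b,c)$ for the matrix with entries $a$, $b$, $c$ in positions $(1,2)$, $(2,3)$, $(1,3)$. Then $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, so $[(a,b,c),(a',b',c')]=(0,0,ab'-a'b)$ is central and $\gamma_3(G)=1$. Let $w\in\gamma_2(F_k)$. Modulo $\gamma_3(F_k)$ the commutator is bilinear, so $w\equiv\prod_{i<j}[x_i,x_j]^{n_{ij}}$. At $y_i=(a_i,b_i,c_i)$ the value is $(0,0,f)$ with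
\[
f(a,b)=\sum_{i<j}n_{ij}(a_ib_j-a_jb_i)=a^{\mathsf T}Bb,
\]
where $B$ is an alternating $k\times k$ matrix over $\mathbb{F}$, of rank $\rho$ say. For $\alpha\neq0$, averaging over $b$ with (P4) gives $\operatorname{bias}(\alpha f)=\Pr_a(a^{\mathsf T}B=0)=p^{-\rho}$. By (P4) again,
\[
P\bigl(G,w=(0,0,t)\bigr)=\frac1p\sum_{\alpha\in\mathbb{F}}e(-\alpha t)\operatorname{bias}(\alpha f)=
\begin{cases}\frac1p\bigl(1+(p-1)p^{-\rho}\bigr)&t=0,\\[2pt] \frac1p\bigl(1-p^{-\rho}\bigr)&t\neq0.\end{cases}
\]
The word $\omega_j$ has $\rho=2j$. So the probabilities of central values of words in $\gamma_2(F_\infty)$ form an infinite set whose only accumulation point is $1/p$.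
\end{example}

In the example, the degree of $f$ is $2$ however long $w$ is and however many variables it has. This uniformity holds in every $p$-group.

\begin{lemma}\label{lem:poly}
Let $|G|=p^n$. There are integers $M$ and $D$, depending only on $G$, with the following property. For all $k$, $w\in F_k$ and $g\in G$ there are $f_1,\dots,f_M\in\operatorname{Pol}_D(\mathbb{F}^{nk})$ such that $P(G,w=g)=\Pr_u\bigl(f_1(u)=\dots=f_M(u)=0\bigr)$.
\end{lemma}

\begin{proof}
Let $N=p^n$. The regular representation over $\mathbb{F}$ embeds $G$ in $GL_N(\mathbb{F})$. The group $U_N(\mathbb{F})$ of upper unitriangular matrices has order $p^{N(N-1)/2}$, and $|GL_N(\mathbb{F})|=p^{N(N-1)/2}\prod_{i=1}^N(p^i-1)$, so $U_N(\mathbb{F})$ is a Sylow $p$-subgroup. By Sylow's theorem we may conjugate and assume $G\le U_N(\mathbb{F})$. Fix any bijection $\tau\colon\mathbb{F}^n\to G$. By (P1) each entry of the matrix $\tau(v)-1$ has degree at most $n(p-1)$ in $v$.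

For $u=(u_1,\dots,u_k)\in(\mathbb{F}^n)^k$ put $X_i=\tau(u_i)-1$, a strictly upper triangular matrix. A product of $N$ strictly upper triangular matrices is zero, so $\tau(u_i)^{-1}=\sum_{j<N}(-X_i)^j$. Substitute $1+X_i$ for $x_i$ and this sum for $x_i^{-1}$ in $w$, expand, and delete the monomials of length at least $N$. This writes $w(\tau(u_1),\dots,\tau(u_k))$ as an integer combination, independent of $u$, of non-commutative monomials of length at most $N-1$ in $X_1,\dots,X_k$. An entry of such a monomial is a sum of products of at most $N-1$ entries of the $X_i$, so it has degree at most $D=(N-1)n(p-1)$ in $u$. Let $M=N^2$ and let $f_1,\dots,f_M$ be the entries of $w(\tau(u_1),\dots,\tau(u_k))-g$. Since $\tau$ is a bijection, $(\tau(u_1),\dots,\tau(u_k))$ is uniform in $G^k$ when $u$ is uniform.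
\end{proof}

The lemma reduces part (b) to a statement about the sets
\[
\mathcal{B}_d=\{\operatorname{bias}(f): m\ge0,\ f\in\operatorname{Pol}_d(\mathbb{F}^m)\}\subseteq\mathbb{C}.
\]

\begin{proposition}\label{prop:countable}
For every $d\ge0$ the closure $\overline{\mathcal{B}_d}$ is compact and countable.
\end{proposition}

The proof occupies Section~\ref{sec:bias}. The bound on the degree cannot be dropped: by (P1) every function is a polynomial, so $\bigcup_d\mathcal{B}_d$ contains all sums $p^{-m}\sum_tn_te(t)$ with integers $n_t\ge0$ and $\sum_tn_t=p^m$, and these are dense in the convex hull of the $p$-th roots of unity.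

\begin{proof}[Proof of Theorem~\ref{thm:main}(b), given Proposition~\ref{prop:countable}]
Let $G$ be a $p$-group and take $M$, $D$, $f_1,\dots,f_M$ from Lemma~\ref{lem:poly}. By (P4),
\[
P(G,w=g)=\mathbb{E}_u\,\mathbb{E}_{\alpha\in\mathbb{F}^M}\,e\Bigl(\sum_j\alpha_jf_j(u)\Bigr)=p^{-M}\sum_{\alpha\in\mathbb{F}^M}\operatorname{bias}\Bigl(\sum_j\alpha_jf_j\Bigr),
\]
and each of the $p^M$ biases lies in $\mathcal{B}_D$. As $M$ and $D$ do not depend on $w$, $k$ or $g$, the set $S(G)$ lies in the image of $(\overline{\mathcal{B}_D})^{p^M}$ under the continuous map $(z_\alpha)\mapsto p^{-M}\sum_\alpha z_\alpha$. This image is compact and countable by Proposition~\ref{prop:countable}. It is closed, so it contains $\overline{S(G)}$.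

Now let $G$ be nilpotent. If $G=1$, then $S(G)=\{1\}$. Otherwise $G=G_1\times\dots\times G_t$ is the direct product of its Sylow subgroups. Words are evaluated componentwise, and the components of a uniform point of $G^k$ are independent and uniform in the $G_i^k$. So $P(G,w=(g_1,\dots,g_t))=\prod_iP(G_i,w=g_i)$, and $S(G)$ lies in the image of $\overline{S(G_1)}\times\dots\times\overline{S(G_t)}$ under multiplication, which is compact and countable. Hence $\overline{S(G)}$ is countable. A non-empty open interval is uncountable, so $\overline{S(G)}$ has empty interior.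
\end{proof}

\begin{remark}
Lemma~\ref{lem:poly} also gives the lower bound of Nikolov and Segal. For a $p$-group, $\prod_j(1-f_j^{\,p-1})$ is the indicator function of the event $f_1=\dots=f_M=0$ and has degree at most $MD(p-1)$. By Lemma~\ref{lem:nonzero}, $P(G,w=g)$ is $0$ or at least $p^{-MD(p-1)}$. The product formula extends this to nilpotent groups.
\end{remark}

\section{Biases of polynomials of bounded degree}\label{sec:bias}

\subsection{Low degrees}

The set $\mathcal{B}_0$ consists of the $p$-th roots of unity. If $f(x)=\beta\cdot x+t$, then $\operatorname{bias}(f)=0$ unless $\beta=0$, by (P4), so $\mathcal{B}_1=\mathcal{B}_0\cup\{0\}$. In degree $2$, the form $Q_j=x_1y_1+\dots+x_jy_j$ has bias $\Pr(x=0)=p^{-j}$, so $0$ is an accumulation point of $\mathcal{B}_2$. In degree $3$, with one more variable $z$, conditioning on $z$ gives $\operatorname{bias}(zQ_j)=\frac1p+(1-\frac1p)p^{-j}$, so $1/p$ is an accumulation point of $\mathcal{B}_3$. Here the bias stays large, and $zQ_j$ is a fixed function of two polynomials $z$, $Q_j$ of lower degree. This is the general pattern,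 and degree $2$ shows the reason.

\begin{example}\label{ex:quadratic}
Let $f\in\operatorname{Pol}_2(\mathbb{F}^m)$ with $|\operatorname{bias}(f)|\ge\varepsilon>0$. The function $b(x,h)=f(x+h)-f(x)-f(h)+f(0)$ is bilinear: the monomial $x_ix_j$ contributes $x_ih_j+x_jh_i$, and terms of degree at most $1$ contribute $0$. Let $V=\{h: b(x,h)=0\text{ for all }x\}$, a subspace of codimension $\rho$. Averaging over $x$ first,
\[
\varepsilon^2\le|\operatorname{bias}(f)|^2=\mathbb{E}_{h,x}\,e\bigl(f(x+h)-f(x)\bigr)=p^{-\rho}\,\mathbb{E}_{h\in V}\,e\bigl(f(h)-f(0)\bigr).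
\]
So $\rho\le2\log_p(1/\varepsilon)$. On $V$ the map $h\mapsto f(h)-f(0)$ is additive, hence linear, and the last average is non-zero, so the map vanishes by (P4). Thus $f(x+h)=f(x)$ for $h\in V$, and $f$ is a function of $\rho$ linear forms that define $V$.

The lower bound on the bias is needed. If $f$ is a function of $r$ polynomials of degree at most $1$, then $f$ is invariant under the common kernel of their linear parts, so this kernel lies in $V$ and $r\ge\rho$. For $Q_j$ we have $V=0$, so $r\ge2j$.
\end{example}

\subsection{Two statements about sequences}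

In higher degree the differences $f(x+h)-f(x)$ are no longer affine in $x$, and linear algebra is not available. We formulate the general statement for sequences. Passing to subsequences replaces explicit bounds, and it lets us fix the outer function. The dimensions $m_n$, $l_n$ below are arbitrary.

\medskip
\noindent$\mathrm{Bias}(d)$, for $d\ge1$. \emph{Let $f_n\in\operatorname{Pol}_d(\mathbb{F}^{m_n})$ with $\inf_n|\operatorname{bias}(f_n)|>0$. After passing to a subsequence, there are $r\ge0$, a function $\Gamma\colon\mathbb{F}^r\to\mathbb{F}$ independent of $n$, and $q_n\in\operatorname{Pol}_{d-1}(\mathbb{F}^{m_n})^r$ with $f_n=\Gamma\circ q_n$ for all $n$.}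
\medskip

This is a qualitative form of the theorem ``bias implies low rank'' of Green--Tao and Kaufman--Lovett; the proof below does not depend on that theorem.

\begin{proof}[Proof of Proposition~\ref{prop:countable}, given $\mathrm{Bias}(d)$ for all $d\ge1$]
The set $\mathcal{B}_d$ lies in the closed unit disc, so its closure is compact. We prove countability by induction on $d$; the set $\mathcal{B}_0$ is finite. Let $d\ge1$ and let $z\neq0$ be in $\overline{\mathcal{B}_d}$, say $z=\lim\operatorname{bias}(f_n)$. After discarding finitely many terms, $|\operatorname{bias}(f_n)|\ge|z|/2$. By $\mathrm{Bias}(d)$, on a subsequence $f_n=\Gamma\circ q_n$. Expand $e(\Gamma(u))=\sum_{\beta\in\mathbb{F}^r}\lambda_\beta e(\beta\cdot u)$ by (P4); the coefficients depend only on $\Gamma$. Then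
\[
\operatorname{bias}(f_n)=\sum_\beta\lambda_\beta\operatorname{bias}(\beta\cdot q_n),\qquad \beta\cdot q_n\in\operatorname{Pol}_{d-1}(\mathbb{F}^{m_n}).
\]
By compactness, on a further subsequence $\operatorname{bias}(\beta\cdot q_n)\to z_\beta\in\overline{\mathcal{B}_{d-1}}$ for each of the finitely many $\beta$, and $z=\sum_\beta\lambda_\beta z_\beta$. There are countably many pairs $(r,\Gamma)$, and for each pair countably many tuples $(z_\beta)\in(\overline{\mathcal{B}_{d-1}})^{p^r}$ by induction. So there are countably many $z$.
\end{proof}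

To prove $\mathrm{Bias}(d)$ we start from the identity
\begin{equation}\label{eq:recover}
\mathbb{E}_h\,e\bigl(f(x+h)-f(x)\bigr)=e(-f(x))\operatorname{bias}(f)\qquad\text{for every }x.
\end{equation}
If the bias is not small, the left side determines $f(x)$. We are led to partial averages: for $R\colon\mathbb{F}^m\times\mathbb{F}^l\to\mathbb{F}$ put
\[
\psi_R(x)=\mathbb{E}_{h\in\mathbb{F}^l}\,e(R(x,h)).
\]
For $\phi\colon\mathbb{F}^m\to\mathbb{C}$ let $\|\phi\|=(\mathbb{E}_x|\phi(x)|^2)^{1/2}$. The companion statement describes partial averages of polynomials whose degree is bounded jointly in $(x,h)$.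

\medskip
\noindent$\mathrm{Avg}(d)$, for $d\ge0$. \emph{Let $R_n\in\operatorname{Pol}_d(\mathbb{F}^{m_n}\times\mathbb{F}^{l_n})$. After passing to a subsequence, there are $r\ge0$, a function $\Phi\colon\mathbb{F}^r\to\mathbb{C}$ independent of $n$, and $q_n\in\operatorname{Pol}_d(\mathbb{F}^{m_n})^r$ with $\|\psi_{R_n}-\Phi\circ q_n\|\to0$.}
\medskip

The error tends to $0$ while $r$ stays fixed; this is the feature that we shall exploit. The error cannot be removed. For $R_n(x,h)=x\cdot h$ on $\mathbb{F}^n\times\mathbb{F}^n$, $\psi_{R_n}$ is the indicator function of $x=0$, and $\|\psi_{R_n}\|\to0$, so $\Phi=0$ works. If this indicator were exactly a function of $r$ polynomials of degree at most $2$, then as an $\mathbb{F}$-valued function it would have degree at most $2r(p-1)$ by (P1), and Lemma~\ref{lem:nonzero} would force $n\le2r(p-1)$.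

\begin{lemma}\label{lem:family}
Assume $\mathrm{Avg}(d)$. Let $\mathcal{A}$ be a finite set and $R_{n,\alpha}\in\operatorname{Pol}_d(\mathbb{F}^{m_n}\times\mathbb{F}^{l_n})$ for $\alpha\in\mathcal{A}$. After passing to a subsequence, there are $r$, functions $\Phi_\alpha\colon\mathbb{F}^r\to\mathbb{C}$ independent of $n$, and one tuple $q_n\in\operatorname{Pol}_d(\mathbb{F}^{m_n})^r$ with $\|\psi_{R_{n,\alpha}}-\Phi_\alpha\circ q_n\|\to0$ for every $\alpha\in\mathcal{A}$.
\end{lemma}

\begin{proof}
Apply $\mathrm{Avg}(d)$ to one $\alpha$ after another, each time refining the subsequence; convergence obtained earlier persists. Let $q_n$ be the concatenation of the tuples obtained, and let $\Phi_\alpha$ depend only on the block of coordinates that belongs to $\alpha$.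
\end{proof}

\begin{proposition}\label{prop:induction}
$\mathrm{Bias}(d)$ holds for all $d\ge1$, and $\mathrm{Avg}(d)$ holds for all $d\ge0$.
\end{proposition}

For $d=0$ the function $\psi_{R_n}$ is a constant $p$-th root of unity. One root occurs infinitely often, so $\mathrm{Avg}(0)$ holds with $r=0$. The proposition follows by induction on $d$ from Lemmas~\ref{lem:toavg} and~\ref{lem:tobias} below, in the order $\mathrm{Avg}(0)$, $\mathrm{Bias}(1)$, $\mathrm{Avg}(1)$, $\mathrm{Bias}(2)$, and so on. Together with the two conditional proofs above, this completes the proof of Theorem~\ref{thm:main}(b).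

\subsection{From biases to partial averages}

\begin{lemma}\label{lem:toavg}
Let $d\ge1$. If $\mathrm{Bias}(d)$ and $\mathrm{Avg}(d-1)$ hold, then $\mathrm{Avg}(d)$ holds.
\end{lemma}

\begin{proof}
Let $R_n$ be as in $\mathrm{Avg}(d)$. If $\liminf\|\psi_{R_n}\|=0$, pass to a subsequence with $\|\psi_{R_n}\|\to0$ and take $r=0$, $\Phi=0$. Otherwise, after discarding finitely many terms,
\[
\|\psi_{R_n}\|^2=\mathbb{E}_{x,h,h'}\,e\bigl(R_n(x,h)-R_n(x,h')\bigr)
\]
is bounded below by a positive constant. The right side is the bias of a polynomial of degree at most $d$ in $(x,h,h')$. By $\mathrm{Bias}(d)$, on a subsequence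
\[
R_n(x,h)-R_n(x,h')=\Gamma\bigl(s_n(x,h,h')\bigr)\qquad\text{for all }x,h,h',
\]
with $\Gamma\colon\mathbb{F}^{r_0}\to\mathbb{F}$ fixed and $s_n$ a tuple of $r_0$ polynomials of degree at most $d-1$. The identity is exact, so we may set $h'=0$. With $e(\Gamma(u))=\sum_\beta\lambda_\beta e(\beta\cdot u)$, averaging over $h$ gives
\[
\psi_{R_n}(x)=e(R_n(x,0))\sum_{\beta\in\mathbb{F}^{r_0}}\lambda_\beta\,\psi_{R_{n,\beta}}(x),\qquad R_{n,\beta}(x,h)=\beta\cdot s_n(x,h,0).
\]
By (P2) the $R_{n,\beta}$ have degree at most $d-1$. Lemma~\ref{lem:family} in degree $d-1$ provides $r$, $\Phi_\beta$ and $q_n$. Define $\Phi(t,u)=e(t)\sum_\beta\lambda_\beta\Phi_\beta(u)$ on $\mathbb{F}\times\mathbb{F}^r$. The tuple $q_n^+=(R_n(\cdot,0),q_n)$ consists of polynomials of degree at most $d$, and since $|e(t)|=1$,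
\[
\|\psi_{R_n}-\Phi\circ q_n^+\|\le\sum_\beta|\lambda_\beta|\,\|\psi_{R_{n,\beta}}-\Phi_\beta\circ q_n\|\longrightarrow0.\qedhere
\]
\end{proof}

\subsection{From partial averages to biases}

The left side of \eqref{eq:recover} is $\psi_R(x)$ for $R(x,h)=f(x+h)-f(x)$. This $R$ has degree at most $d-1$ in $x$ for each fixed $h$, but not jointly in $(x,h)$: for $f=x^2$ it is $2xh+h^2$. So $\mathrm{Avg}(d-1)$ does not apply to it. We therefore first freeze finitely many shifts, which lowers the degree at the price of an error on a small set of $x$ (Step 1). Then \eqref{eq:cube} expresses $f(x)$, for every $x$, through a new average that involves only polynomials of joint degree at most $d-1$ (Step 2). Lemma~\ref{lem:nonzero} removes the remaining error (Step 3).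

\begin{lemma}\label{lem:tobias}
Let $d\ge1$. If $\mathrm{Avg}(d-1)$ holds, then $\mathrm{Bias}(d)$ holds.
\end{lemma}

\begin{proof}
Let $f_n\in\operatorname{Pol}_d(\mathbb{F}^{m_n})$ and $b_n=\operatorname{bias}(f_n)$ with $|b_n|\ge\varepsilon>0$. Put $\eta=2^{-d-3}$ and $\sigma=\varepsilon\sin(\pi/p)$, and fix an integer $L\ge1/(\eta\sigma^2)$. None of these depends on $n$.

\emph{Step 1: approximation.} For $t\neq t'$ in $\mathbb{F}$ we have $|e(t)-e(t')|\ge2\sin(\pi/p)$, so the $p$ points $e(-t)b_n$ are pairwise at distance at least $2\sigma$. Define $\Gamma_n\colon\mathbb{F}^L\to\mathbb{F}$ by letting $\Gamma_n(u)$ be the first $t$, in a fixed ordering of $\mathbb{F}$, that minimizes $|\frac1L\sum_je(u_j)-e(-t)b_n|$. For shifts $a=(a_1,\dots,a_L)\in(\mathbb{F}^{m_n})^L$ put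
\[
q_{n,j}(x)=f_n(x+a_j)-f_n(x),\qquad A(x)=\frac1L\sum_{j=1}^Le(q_{n,j}(x)),\qquad g_n=\Gamma_n(q_{n,1},\dots,q_{n,L}).
\]
Fix $x$ and let $a$ be random. By \eqref{eq:recover}, $A(x)$ is an average of $L$ independent variables of modulus $1$ and mean $\mu=e(-f_n(x))b_n$, so $\mathbb{E}_a|A(x)-\mu|^2\le1/L$. By Chebyshev's inequality $\Pr_a(|A(x)-\mu|\ge\sigma)\le1/(L\sigma^2)\le\eta$. If $|A(x)-\mu|<\sigma$, then $|A(x)-e(-t)b_n|>\sigma$ for $t\neq f_n(x)$, so $g_n(x)=f_n(x)$. Averaging over $x$ gives $\mathbb{E}_a\Pr_x(g_n\neq f_n)\le\eta$. For each $n$ fix shifts $a$ with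
\begin{equation}\label{eq:approx}
\Pr_x\bigl(g_n(x)\neq f_n(x)\bigr)\le\eta.
\end{equation}
With the shifts fixed, $q_{n,j}\in\operatorname{Pol}_{d-1}(\mathbb{F}^{m_n})$ by (P3). There are finitely many functions $\mathbb{F}^L\to\mathbb{F}$, so on a subsequence $\Gamma_n=\Gamma_0$ does not depend on $n$.

We cannot yet conclude that $g_n=f_n$. The degree bound for $g_n$ from (P1) is $L(p-1)(d-1)$, so for $d\ge2$ the threshold in Lemma~\ref{lem:nonzero} is at most $2^{-L}$, whereas our parameters satisfy $\eta\ge1/(L\sigma^2)\ge1/L$. We need an error that tends to $0$ while the number of polynomials stays fixed.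

\emph{Step 2: self-correction.} For $h=(h_1,\dots,h_{d+1})\in(\mathbb{F}^{m_n})^{d+1}$ let $h_S$ be as in (P3), and let $S$ run over the $2^{d+1}-1$ non-empty subsets of $\{1,\dots,d+1\}$. For $x\in\mathbb{F}^{m_n}$ and $t\in\mathbb{F}$ put
\[
\nu_{n,t}(x)=\Pr_h\Bigl(\sum_S(-1)^{|S|+1}g_n(x+h_S)=t\Bigr).
\]
Fix any $x$. Each point $x+h_S$ is uniform when $h$ is, so by \eqref{eq:approx} the probability that $g_n(x+h_S)\neq f_n(x+h_S)$ for some $S$ is at most $(2^{d+1}-1)\eta<1/4$. Otherwise the sum equals $f_n(x)$ by \eqref{eq:cube}. Hence, for \emph{every} $x$,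
\begin{equation}\label{eq:vote}
\nu_{n,t}(x)>\tfrac34\ \text{ if }t=f_n(x),\qquad \nu_{n,t}(x)<\tfrac14\ \text{ if }t\neq f_n(x).
\end{equation}

Let $M=L(2^{d+1}-1)$, index the coordinates of $\mathbb{F}^M$ by pairs $(j,S)$, and let $\Theta_t\colon\mathbb{F}^M\to\{0,1\}$ be the indicator function of $\sum_S(-1)^{|S|+1}\Gamma_0(u_{1,S},\dots,u_{L,S})=t$. It does not depend on $n$, and $\nu_{n,t}(x)=\mathbb{E}_h\,\Theta_t\bigl((q_{n,j}(x+h_S))_{j,S}\bigr)$. Expanding $\Theta_t$ by (P4),
\[
\nu_{n,t}=\sum_{\alpha\in\mathbb{F}^M}\hat\Theta_t(\alpha)\,\psi_{R_{n,\alpha}},\qquad R_{n,\alpha}(x,h)=\sum_{j,S}\alpha_{j,S}\,q_{n,j}(x+h_S).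
\]
The maps $(x,h)\mapsto x+h_S$ are linear, so by (P2) each $R_{n,\alpha}$ has degree at most $d-1$ jointly in $(x,h)$. Lemma~\ref{lem:family} in degree $d-1$ gives a subsequence, $r$, functions $\Phi_\alpha$ and $q_n'\in\operatorname{Pol}_{d-1}(\mathbb{F}^{m_n})^r$. With $\mathcal{N}_t=\sum_\alpha\hat\Theta_t(\alpha)\Phi_\alpha$, the triangle inequality gives $\|\nu_{n,t}-\mathcal{N}_t\circ q'_n\|\to0$ for each $t$.

Let $\Gamma(u)$ be the first $t\in\mathbb{F}$ that maximizes $\operatorname{Re}\mathcal{N}_t(u)$. If $|\nu_{n,t}(x)-\mathcal{N}_t(q'_n(x))|<1/4$ for all $t$, then by \eqref{eq:vote} the number $\operatorname{Re}\mathcal{N}_t(q'_n(x))$ exceeds $1/2$ for $t=f_n(x)$ and is below $1/2$ for all other $t$, so $\Gamma(q'_n(x))=f_n(x)$. By Chebyshev's inequality,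
\[
\Pr_x\bigl(f_n(x)\neq\Gamma(q'_n(x))\bigr)\le16\sum_{t\in\mathbb{F}}\|\nu_{n,t}-\mathcal{N}_t\circ q'_n\|^2\longrightarrow0.
\]

\emph{Step 3: exactness.} By (P1) the function $f_n-\Gamma\circ q'_n$ has degree at most $D=\max\bigl(d,\,r(p-1)(d-1)\bigr)$, and $D$ does not depend on $n$. For large $n$ it is non-zero with probability less than $p^{-D}$, so it is the zero function by Lemma~\ref{lem:nonzero}. Discarding finitely many $n$ gives $\mathrm{Bias}(d)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{fibres}
\emph{Fibres Of Words In Finite Groups, A Probabilistic Approach},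
\texttt{http://opus.bath.ac.uk/46519/1/Thesis\_Carolyn\_Ashurst\_7.pdf}

\end{thebibliography}
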